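\title{A closed generating cone without a Lipschitz decomposition}

\begin{abstract}
We construct a closed generating cone $C$ in $X=\ell_2\oplus\ell_1$ for which there are no Lipschitz maps $(\cdot)^\pm\colon X\to C$ with $x=x^+-x^-$ for all $x\in X$. The cone is built from a quotient map $\ell_1\to\ell_2$, in such a way that every decomposition assigns to each $z\in\ell_2$ a nonnegative vector $w(z)\in\ell_1$ that dominates a preimage of $z$. Gaussian integration by parts shows that on an $N$-dimensional subspace the Lipschitz constant of $w$ is at least $\sqrt N/2.06$. The same cone admits no uniformly continuous decomposition of the unit sphere. Finite-dimensional versions have generation constant at most $6$ and optimal Lipschitz constant of order $\sqrt N$, and their $\ell_2$-sum is a reflexive counterexample. The space $\ell_2$ may be replaced by any separable Banach space that contains uniformly complemented copies of $\ell_2^N$.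
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a real Banach space, with closed unit ball $B_X$ and unit sphere $S_X$. A \emph{cone} in $X$ is a nonempty set $C\subseteq X$ with $C+C\subseteq C$, $\lambda C\subseteq C$ for all $\lambda\ge0$, and $C\cap(-C)=\{0\}$. It orders $X$ by $x\le y\iff y-x\in C$. The cone is \emph{closed} if it is norm-closed and \emph{generating} if $X=C-C$. A \emph{decomposition} of a set $E\subseteq X$ is a pair of maps $(\cdot)^\pm\colon E\to C$ with $x=x^+-x^-$ for all $x\in E$. A decomposition of $X$ exists exactly when $C$ is generating, and we ask how regularly it can be made to depend on $x$. Recall that a map $f$ between normed spaces is $L$-\emph{Lipschitz} if $\|f(x)-f(y)\|\le L\|x-y\|$ for all $x,y$; a decomposition is called Lipschitz if both of its maps are. Since $x^-=x^+-x$, it is enough that $(\cdot)^+$ be Lipschitz. The following problem is posed in \cite{problem}.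

\medskip
\noindent\textbf{Problem.} \emph{Exactly one of the following statements is true. Which one?}
\begin{enumerate}
\item[(1)] \emph{Every Banach space ordered by a closed generating cone has a Lipschitz decomposition.}
\item[(2)] \emph{Some Banach space ordered by a closed generating cone has no Lipschitz decomposition.}
\end{enumerate}

The first examples that come to mind point to (1). In a Banach lattice, the positive and negative parts satisfy $|x^\pm-y^\pm|\le|x-y|$, so they are $1$-Lipschitz. If $C$ contains a ball $u+rB_X$ with $r>0$, then $x^-=\|x\|u/r$ and $x^+=x+\|x\|u/r$ lie in $C$ and are $(1+\|u\|/r)$-Lipschitz. For an arbitrary closed generating cone there is a \emph{continuous} positively homogeneous decomposition, by a theorem of de Jeu and Messerschmidt \cite{dJM} that rests on Michael's selection theorem. Continuity at $0$ and homogeneity give a bound $\|x^+\|+\|x^-\|\le\alpha\|x\|$, which is the Lipschitz condition at the origin; statement (1) asks for it between any two points.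

Call $\alpha$ a \emph{generation constant} of $(X,C)$ if every $x\in X$ is $a-b$ with $a,b\in C$ and $\|a\|+\|b\|\le\alpha\|x\|$. A first reason for doubt appears in finite dimensions. There a generation constant $\alpha$ yields a Lipschitz decomposition with constant $\alpha\sqrt{\dim X}$ (Theorem~\ref{thm:finite}(b)), and the problem becomes whether some growth with the dimension is unavoidable. It is, and statement (2) holds.

Throughout, $|\cdot|$ is the norm of $\ell_2$ or of Euclidean space, inequalities between elements of $\ell_1$ are coordinatewise, and $Z\oplus_1W$ is the direct sum with norm $\|(z,w)\|=\|z\|+\|w\|$.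

\begin{theorem}\label{thm:main}
Let $(s_k)_{k\ge1}$ be a dense sequence in the closed unit ball of $\ell_2$, and let $Q\colon\ell_1\to\ell_2$, $Q\beta=\sum_k\beta_ks_k$. In $X=\ell_2\oplus_1\ell_1$ the set
\[
C=\{(Q\beta,w):\ w\in\ell_1,\ 0\le\beta\le w\}
\]
is a closed generating cone, and there are no Lipschitz maps $(\cdot)^\pm\colon X\to C$ with $x=x^+-x^-$ for all $x\in X$. Hence statement \textup{(2)} is true and statement \textup{(1)} is false.
\end{theorem}

The proof has an order-theoretic half and an analytic half. Section~\ref{sec:cone} shows that the second component $w(z)$ of $(z,0)^+$ dominates the modulus of some preimage of $z$ under $Q$; we call such a map $w$ a cover. Section~\ref{sec:examples} looks at covers in the plane and at linear covers, where the obstruction is a trace computation. Section~\ref{sec:gauss} replaces the trace by a Gaussian integration by parts and proves Theorem~\ref{thm:main}. The remaining sections strengthen the theorem in three directions: uniform continuity on the unit sphere in place of the Lipschitz condition (Section~\ref{sec:uniform}),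 two-sided estimates in finite dimensions and a reflexive example (Section~\ref{sec:finite}), and other spaces in place of $\ell_2$ (Section~\ref{sec:other}).

\section{The cone of a quotient map}\label{sec:cone}

All examples in this paper come from one construction. Let $Z$ be a Banach space, let $I=\mathbb N$ or $I=\{1,\dots,m\}$, and let $(s_k)_{k\in I}$ be a \emph{$\frac12$-net} in $B_Z$: each $s_k$ lies in $B_Z$, and each point of $B_Z$ is within distance $\frac12$ of some $s_k$. A dense sequence in $B_Z$ is such a net. Let $(e_k)_{k\in I}$ be the unit vector basis of $\ell_1(I)$ and $\ell_1(I)^+$ the set of its nonnegative elements; for $\beta\in\ell_1(I)$, the vectors $\beta^+,\beta^-,|\beta|$ are taken coordinatewise. Put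
\begin{gather*}
Q\colon\ell_1(I)\to Z,\quad Q\beta=\sum_{k}\beta_ks_k,\qquad X_Z=Z\oplus_1\ell_1(I),\\
C_Z=\{(Q\beta,w):\ w\in\ell_1(I),\ 0\le\beta\le w\}.
\end{gather*}
Then $\|Q\|\le1$. In a pair $(z,w)\in C_Z$ the vector $w$ is a budget: $z$ must be a combination of the $s_k$ that uses $s_k$ at most $w_k$ times. Writing $(Q\beta,w)=(Q\beta,\beta)+(0,w-\beta)$, we see that $C_Z$ is the part of the graph of $Q$ over $\ell_1(I)^+$, enlarged by $\{0\}\times\ell_1(I)^+$. The first part alone spans only the graph of $Q$; the second is added to make the cone generating.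

\begin{lemma}\label{lem:onto}
Every $z\in Z$ equals $Q\beta$ for some $\beta\in\ell_1(I)$ with $\|\beta\|_1\le2\|z\|$.
\end{lemma}

\begin{proof}
By scaling let $\|z\|=1$, and put $z_0=z$. Given $z_j\in B_Z$, choose $k_j$ with $\|z_j-s_{k_j}\|\le\frac12$ and put $z_{j+1}=2(z_j-s_{k_j})\in B_Z$. From $z_j=s_{k_j}+\frac12z_{j+1}$ we get $z=\sum_{j<n}2^{-j}s_{k_j}+2^{-n}z_n$ for all $n$. So $z=Q\beta$ with $\beta=\sum_{j\ge0}2^{-j}e_{k_j}$, and $\|\beta\|_1\le2$.
\end{proof}

A choice of preimages under $Q$ gives a decomposition of $X_Z$, as regular as the choice itself.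

\begin{lemma}\label{lem:inverse}
Let $\rho\colon Z\to\ell_1(I)$ be any map with $Q\rho(z)=z$ for all $z$. Then
\[
(z,w)^\pm=\bigl(Q(\rho(z)^\pm),\ \rho(z)^\pm+(w-\rho(z))^\pm\bigr)
\]
takes values in $C_Z$, and
\[
(z,w)^+-(z,w)^-=(z,w),\qquad\|(z,w)^+\|+\|(z,w)^-\|\le3\|\rho(z)\|_1+\|w\|_1 .
\]
If $\rho$ is $L$-Lipschitz, then both maps are $\max(3L,1)$-Lipschitz.
\end{lemma}

\begin{proof}
Write $\beta=\rho(z)$ and $\gamma=w-\beta$. Since $0\le\beta^\pm\le\beta^\pm+\gamma^\pm$, both pairs lie in $C_Z$, and their difference is $(Q\beta,\beta+\gamma)=(z,w)$. As $\|Q\|\le1$, the sum of their norms is at most $2\|\beta^+\|_1+\|\gamma^+\|_1+2\|\beta^-\|_1+\|\gamma^-\|_1=2\|\beta\|_1+\|\gamma\|_1\le3\|\beta\|_1+\|w\|_1$. Let $(z',w')$ be a second point, with $\beta'$ and $\gamma'$ defined accordingly. The real functions $t\mapsto t^\pm$ are $1$-Lipschitz, so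
\[
\|(z,w)^\pm-(z',w')^\pm\|\le2\|\beta-\beta'\|_1+\|\gamma-\gamma'\|_1\le3\|\rho(z)-\rho(z')\|_1+\|w-w'\|_1 .\qedhere
\]
\end{proof}

Recall that a cone $C$ is \emph{normal} if there is a constant $\nu$ such that $0\le x\le y$ implies $\|x\|\le\nu\|y\|$, and that a \emph{base} of $C$ is a convex set $B\subseteq C\setminus\{0\}$ such that every nonzero $x\in C$ is $\lambda b$ for exactly one pair $\lambda>0$, $b\in B$.

\begin{proposition}\label{prop:cone}
The set $C_Z$ is a closed generating cone in $X_Z$ with generation constant $6$. It has a bounded closed base, and $0\le x\le y$ implies $\|x\|\le2\|y\|$.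
\end{proposition}

\begin{proof}
\emph{Cone.} The conditions $0\le\beta\le w$ are preserved by sums and nonnegative multiples, and $Q$ is linear. For $(z,w)=(Q\beta,w)\in C_Z$ we have
\begin{equation}\label{eq:zw}
w\ge0\qquad\text{and}\qquad\|z\|\le\|\beta\|_1\le\|w\|_1 .
\end{equation}
If $(z,w)$ and $-(z,w)$ both lie in $C_Z$, then $w\ge0$ and $-w\ge0$, so $w=0$, and $z=0$ by \eqref{eq:zw}.

\emph{Closed.} Let $(Q\beta_n,w_n)\to(z,w)$ with $0\le\beta_n\le w_n$. The difficulty is that only $Q\beta_n$ is known to converge, not $\beta_n$. The domination by $w_n$ supplies the missing compactness. Each coordinate sequence $(\beta_{n,k})_n$ is bounded, so after passing to a diagonal subsequence $\beta_n\to\beta$ coordinatewise, with $0\le\beta\le w$. For every $p$,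
\[
\sum_{k>p}|\beta_{n,k}-\beta_k|\le\sum_{k>p}(w_{n,k}+w_k)\le2\sum_{k>p}w_k+\|w_n-w\|_1 .
\]
Hence $\limsup_n\|\beta_n-\beta\|_1\le2\sum_{k>p}w_k$ for every $p$, so $\beta_n\to\beta$ in norm, $z=Q\beta$, and $(z,w)\in C_Z$.

\emph{Generating.} By Lemma~\ref{lem:onto} there is a map $\rho$ with $Q\rho(z)=z$ and $\|\rho(z)\|_1\le2\|z\|$. Lemma~\ref{lem:inverse} decomposes $(z,w)$ with sum of norms at most $6\|z\|+\|w\|_1\le6\|(z,w)\|$.

\emph{Base and normality.} By \eqref{eq:zw}, a nonzero $(z,w)\in C_Z$ has $\sum_kw_k=\|w\|_1>0$. So $\{(z,w)\in C_Z:\sum_kw_k=1\}$ is a base; it is closed, and its elements have norm at most $2$. If $0\le(z,w)\le(z',w')$, then $0\le w\le w'$, and \eqref{eq:zw} gives $\|(z,w)\|\le2\|w\|_1\le2\|w'\|_1\le2\|(z',w')\|$.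
\end{proof}

The net property of $(s_k)$ was used only to make $C_Z$ generating. From now on the lower bounds use nothing but $\|s_k\|\le1$. The next lemma is the reason for the definition of $C_Z$: it is a partial converse to Lemma~\ref{lem:inverse}, in which a preimage of $z$ is recovered up to domination.

\begin{lemma}\label{lem:cover}
Let $z\in Z$ and $(z,0)=a-b$ with $a,b\in C_Z$. Let $w$ be the second component of $a$. Then $w\ge0$, there is $\sigma\in\ell_1(I)$ with $Q\sigma=z$ and $|\sigma|\le w$, and
\begin{equation}\label{eq:dualcover}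
|z^*(z)|\le\sum_kw_k\,|z^*(s_k)|\qquad(z^*\in Z^*).
\end{equation}
\end{lemma}

\begin{proof}
Write $a=(u,w)$. Then $b=(u-z,w)$ has the \emph{same} second component. So $u=Q\beta$ and $u-z=Q\beta'$ with $0\le\beta\le w$ and $0\le\beta'\le w$. Put $\sigma=\beta-\beta'$. Then $Q\sigma=z$, $|\sigma|\le w$, and $|z^*(z)|=|\sum_k\sigma_kz^*(s_k)|$ is bounded as claimed.
\end{proof}

Given a decomposition defined at the points $(z,0)$, we always denote by $w(z)$ the second component of $(z,0)^+$. The maps $z\mapsto(z,0)$ and $(u,w)\mapsto w$ have norm at most one, so $z\mapsto w(z)$ inherits the Lipschitz constant and the modulus of continuity of $(\cdot)^+$. Nothing is known about the dependence of $\sigma$ on $z$.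

\section{Covers of Euclidean space: examples and the linear case}\label{sec:examples}

Fix $N$ and vectors $s_k\in\mathbb R^N$, $k\in I$, with $|s_k|\le1$; they need not form a net. A map $w\colon E\to\ell_1(I)^+$ on a set $E\subseteq\mathbb R^N$ is a \emph{cover} of $E$ (with respect to the $s_k$) if
\begin{equation}\label{eq:cover}
|\langle h,z\rangle|\le\sum_kw_k(z)\,|\langle h,s_k\rangle|\qquad(z\in E,\ h\in\mathbb R^N).
\end{equation}
If $\rho$ is a right inverse of $Q\colon\beta\mapsto\sum_k\beta_ks_k$, then $|\rho|$ is a cover. We want a lower bound for the Lipschitz constant of a cover of $\mathbb R^N$ that grows with $N$, whatever the $s_k$ are. The case $h=z$ of \eqref{eq:cover} gives $\|w(z)\|_1\ge|z|$, which yields only $L\ge1$. The next example shows what else is going on.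

\begin{example}\label{ex:plane}
Let $N=2$, $m\ge3$, $\vartheta=\pi/m$, and let $s_1,\dots,s_m$ be unit vectors at consecutive angles $2\vartheta$. A point $z$ in the sector between $s_j$ and $s_{j+1}$ (indices modulo $m$) is $as_j+bs_{j+1}$ with unique $a,b\ge0$; put $w(z)=ae_j+be_{j+1}$. This is a continuous nonnegative right inverse of $Q$, hence a cover. Let $p$ be the unit vector along the bisector of the sector and $q\perp p$ the unit vector with $s_j=p\cos\vartheta-q\sin\vartheta$ and $s_{j+1}=p\cos\vartheta+q\sin\vartheta$. Then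
\[
a+b=\frac{\langle z,p\rangle}{\cos\vartheta},\qquad b-a=\frac{\langle z,q\rangle}{\sin\vartheta}.
\]
So $\|w(z)\|_1\le|z|/\cos\vartheta$. Since $|a|+|b|=\max(|a+b|,|b-a|)$, the linear map $z\mapsto(a,b)$ has norm $\max(1/\cos\vartheta,1/\sin\vartheta)$ into $\ell_1^2$, and this is the Lipschitz constant of $w$ (cut a segment where it crosses sector boundaries). As $m$ grows, the size of $w$ approaches the optimal value $|z|$, but the mass of $w(z)$ has to move quickly from one coordinate to the next as $z$ turns, and in $\ell_1$ this is expensive. Within this family the best Lipschitz constant is $\sqrt2$, attained at $m=4$.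
\end{example}

In $\mathbb R^N$ the analogue of the case $m=4$ is the following. Let $s_1,\dots,s_N$ be the standard basis and $w_k(z)=|z_k|$. This is a cover, and its Lipschitz constant is $\sqrt N$, the norm of the identity $\ell_2^N\to\ell_1^N$. We shall see that no cover does better by more than a constant factor.

\subsection*{Gaussian notation}
Let $G$ and $H$ be independent standard Gaussian vectors in $\mathbb R^N$, that is, vectors with independent $N(0,1)$ coordinates. Put
\[
c=\sqrt{2/\pi},\qquad\kappa=c+c^{-1}=\sqrt{2/\pi}+\sqrt{\pi/2}<2.06 .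
\]
We use these facts: $\mathbb E|\langle a,G\rangle|=c|a|$ and $\mathbb E\langle a,G\rangle\langle b,G\rangle=\langle a,b\rangle$; $\mathbb E|G|^2=N$, hence $\mathbb E|G|\le\sqrt N$; $G+H$ has the law of $\sqrt2\,G$; and for a unit vector $v$, the variable $\langle G,v\rangle$ is $N(0,1)$ and independent of $G-\langle G,v\rangle v$. The first fact gives the one property of maps from $\ell_2^N$ to $\ell_1$ that we need.

\begin{lemma}\label{lem:average}
Let $a_k\in\mathbb R^N$, $k\in I$, satisfy $\sum_k|\langle a_k,v\rangle|\le B|v|$ for all $v\in\mathbb R^N$. Then $\sum_k|a_k|\le c^{-1}B\sqrt N$.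
\end{lemma}

\begin{proof}
Take $v=G$ and expectations: $c\sum_k|a_k|=\mathbb E\sum_k|\langle a_k,G\rangle|\le B\,\mathbb E|G|\le B\sqrt N$.
\end{proof}

\subsection*{The linear case}
Suppose that $Q$ has a linear right inverse $R\colon\mathbb R^N\to\ell_1(I)$, say $(Rz)_k=\langle r_k,z\rangle$. Then $z=\sum_k\langle r_k,z\rangle s_k$, and $\sum_k|r_k|\le c^{-1}\|R\|\sqrt N$ by Lemma~\ref{lem:average}. Compute the trace of $QR=\mathrm{id}$ as a Gaussian expectation:
\begin{equation}\label{eq:trace}
N=\mathbb E|G|^2=\sum_k\mathbb E\,\langle r_k,G\rangle\langle G,s_k\rangle=\sum_k\langle r_k,s_k\rangle\le\sum_k|r_k|\le c^{-1}\|R\|\sqrt N .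
\end{equation}
Thus $\|R\|\ge c\sqrt N$. The computation has two ingredients: the correlation of the $k$-th coordinate function with $\langle G,s_k\rangle$ is at most the length $|r_k|$ of its gradient, and the lengths of the gradients sum to at most $c^{-1}\|R\|\sqrt N$.

One cannot reduce a Lipschitz cover to this case by differentiating at a point, because \eqref{eq:cover} is an inequality and imposes nothing on derivatives. For the standard basis, $w_k(z)=\max(1,|z_k|)$ is a cover that is constant on the unit ball. The argument has to be global, and \eqref{eq:trace} has been written in the form that survives.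

\section{The Gaussian estimate and the proof of Theorem~\ref{thm:main}}\label{sec:gauss}

For a cover $w$, the case $h=z=G$ of \eqref{eq:cover} gives $N\le\sum_k\mathbb E\,w_k(G)|\langle G,s_k\rangle|$. If $w_k(G)$ were independent of $\langle G,s_k\rangle$, the right side would be at most $c\,\mathbb E\|w(G)\|_1$, which for an $L$-Lipschitz map with $w(0)=0$ is at most $cL\sqrt N$. The rest is the covariance of $w_k(G)$ and $|\langle G,s_k\rangle|$, and as in \eqref{eq:trace} we want to bound it by the gradient of $w_k$.

In one dimension this asks for a bounded function $g$ with $\mathbb E f(\eta)(|\eta|-c)=\mathbb E f'(\eta)g(\eta)$ for $\eta\sim N(0,1)$. Integration by parts shows that $-g(t)e^{-t^2/2}$ must be a primitive of $(|t|-c)e^{-t^2/2}$ that vanishes at $\pm\infty$. Such a primitive exists because $c=\mathbb E|\eta|$ makes the total integral zero.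

\begin{lemma}\label{lem:g}
The function $g(t)=e^{t^2/2}\int_t^\infty(|r|-c)e^{-r^2/2}\,dr$ is $C^1$ on $\mathbb R$, satisfies $|g|\le1$, and
\begin{equation}\label{eq:primitive}
\frac{d}{dt}\bigl(-g(t)e^{-t^2/2}\bigr)=(|t|-c)e^{-t^2/2}.
\end{equation}
\end{lemma}

\begin{proof}
Only the bound needs proof. The integrand $F(r)=(|r|-c)e^{-r^2/2}$ is even with $\int_{\mathbb R}F=0$, so $\int_{-t}^\infty F=\int_{-\infty}^tF=-\int_t^\infty F$ and $g$ is odd. Let $t\ge0$. Since $\int_t^\infty re^{-r^2/2}\,dr=e^{-t^2/2}$, we have $g(t)=1-\psi(t)$ with $\psi(t)=c\,e^{t^2/2}\int_t^\infty e^{-r^2/2}\,dr$. Here $\psi>0$, $\psi(0)=c\sqrt{\pi/2}=1$, and $\psi'(t)=t\psi(t)-c\le0$, because $t\int_t^\infty e^{-r^2/2}\,dr\le\int_t^\infty re^{-r^2/2}\,dr=e^{-t^2/2}$. So $0<\psi\le1$ and $0\le g<1$ on $[0,\infty)$.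
\end{proof}

Recall Rademacher's theorem: a locally Lipschitz function $u\colon\mathbb R^N\to\mathbb R$ is differentiable almost everywhere. Its restriction to any line is absolutely continuous on bounded intervals, so integration by parts is available along lines.

\begin{lemma}\label{lem:cov}
Let $u\colon\mathbb R^N\to[0,\infty)$ be locally Lipschitz, with $u(z)+|\nabla u(z)|\le A_0(1+|z|)$ almost everywhere for some constant $A_0$. If $|s|\le1$, then
\[
\mathbb E\,u(G)|\langle G,s\rangle|\le c\,\mathbb E\,u(G)+\mathbb E|\nabla u(G)| .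
\]
\end{lemma}

The hypothesis holds if $u\ge0$ is Lipschitz, and also if $u\ge0$ is $C^1$ with $u$ and $\nabla u$ of at most linear growth.

\begin{proof}
For $s=0$ there is nothing to prove. Otherwise let $v=s/|s|$, and for $y\perp v$ put $f_y(t)=u(y+tv)$. By Fubini's theorem, for almost every $y\in v^\perp$ we have $f_y'(t)=\langle\nabla u(y+tv),v\rangle$ for almost every $t$, and $f_y$, $f_y'$ have at most linear growth. For such $y$, integrate by parts using \eqref{eq:primitive}. The boundary terms $f_y(t)g(t)e^{-t^2/2}$ vanish at $\pm\infty$, so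
\[
\int_{\mathbb R}f_y(t)(|t|-c)e^{-t^2/2}\,dt=\int_{\mathbb R}f_y'(t)g(t)e^{-t^2/2}\,dt .
\]
Integrating over $y$ against the standard Gaussian measure of $v^\perp$ and using $|g|\le1$, we get
\[
\mathbb E\,u(G)\bigl(|\langle G,v\rangle|-c\bigr)=\mathbb E\,\langle\nabla u(G),v\rangle\,g(\langle G,v\rangle)\le\mathbb E|\nabla u(G)| .
\]
Hence $\mathbb E\,u(G)|\langle G,s\rangle|\le|s|\bigl(c\,\mathbb E\,u(G)+\mathbb E|\nabla u(G)|\bigr)$. The bracket is nonnegative because $u\ge0$, and $|s|\le1$.
\end{proof}

The key estimate needs only the diagonal case $h=z$ of \eqref{eq:cover}.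

\begin{proposition}\label{prop:key}
Let $s_k\in\mathbb R^N$, $|s_k|\le1$, and let $w\colon\mathbb R^N\to\ell_1(I)^+$ be $L$-Lipschitz with
\begin{equation}\label{eq:diag}
|z|^2\le\sum_kw_k(z)\,|\langle z,s_k\rangle|\qquad(z\in\mathbb R^N).
\end{equation}
Then $\sqrt N\le\kappa L$.
\end{proposition}

\begin{proof}
\emph{The gradients.} Each $w_k$ is $L$-Lipschitz and $I$ is countable, so for almost every $z$ all $w_k$ are differentiable at $z$. For such $z$, every $v\in\mathbb R^N$ and every finite $F\subseteq I$,
\[
\sum_{k\in F}|\langle\nabla w_k(z),v\rangle|=\lim_{\tau\downarrow0}\frac1\tau\sum_{k\in F}|w_k(z+\tau v)-w_k(z)|\le L|v| .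
\]
The same bound holds for the full sum, and Lemma~\ref{lem:average} gives $\sum_k|\nabla w_k(z)|\le c^{-1}L\sqrt N$.

\emph{The expectation.} Take $z=G$ in \eqref{eq:diag}. All terms are nonnegative, so sum and expectation may be interchanged. By Lemma~\ref{lem:cov} for each $w_k$, and since $\|w(z)\|_1\le\|w(0)\|_1+L|z|$,
\begin{equation}\label{eq:N}
N=\mathbb E|G|^2\le c\,\mathbb E\|w(G)\|_1+\mathbb E\sum_k|\nabla w_k(G)|\le c\|w(0)\|_1+cL\sqrt N+c^{-1}L\sqrt N .
\end{equation}

\emph{Scaling.} The term $\|w(0)\|_1$ is not controlled by $L$, but it disappears at large scales. For $t>0$ the map $w^t(z)=w(tz)/t$ is $L$-Lipschitz, and it satisfies \eqref{eq:diag}, as one sees by writing \eqref{eq:diag} at $tz$ and dividing by $t^2$. So \eqref{eq:N} gives $N\le c\|w(0)\|_1/t+\kappa L\sqrt N$. Let $t\to\infty$.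
\end{proof}

The scaling step is where \eqref{eq:diag} is needed on all of $\mathbb R^N$: a bounded set may have a constant cover, as at the end of Section~\ref{sec:examples}. The cover $w_k(z)=|z_k|$ shows that the proposition is sharp up to the factor $\kappa$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We have $(X,C)=(X_Z,C_Z)$ with $Z=\ell_2$, so $C$ is a closed generating cone by Proposition~\ref{prop:cone}. Suppose that $X$ has a decomposition with $(\cdot)^+$ $L$-Lipschitz, and let $w\colon\ell_2\to\ell_1^+$ be the $L$-Lipschitz map of Section~\ref{sec:cone}. Fix $N$, let $E_N\cong\mathbb R^N$ be the span of the first $N$ unit vectors of $\ell_2$, and let $P_N$ be the orthogonal projection onto $E_N$. For $z,h\in E_N$, Lemma~\ref{lem:cover} with $z^*=\langle h,\cdot\rangle$ gives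
\begin{equation}\label{eq:project}
|\langle h,z\rangle|\le\sum_kw_k(z)|\langle h,s_k\rangle|=\sum_kw_k(z)|\langle h,P_Ns_k\rangle| ,
\end{equation}
and $|P_Ns_k|\le1$. So $w|_{E_N}$ is a cover with respect to the vectors $P_Ns_k$, and Proposition~\ref{prop:key} yields $\sqrt N\le\kappa L$. This fails for large $N$.
\end{proof}

\section{Uniformly continuous decompositions of the sphere}\label{sec:uniform}

\begin{theorem}\label{thm:uniform}
For $(X,C)$ as in Theorem~\ref{thm:main} there are no maps $(\cdot)^\pm\colon S_X\to C$ with $x=x^+-x^-$ for all $x\in S_X$ and $(\cdot)^+$ uniformly continuous. In particular, there is no decomposition of $X$ that is uniformly continuous (or H\"older, or Lipschitz) on the unit ball.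
\end{theorem}

So the continuity in the theorem of \cite{dJM} cannot be improved to uniform continuity on bounded sets. Two things change in the proof. The cover is given only on the sphere, while the Gaussian measure lives at distance about $\sqrt N$ from the origin; we extend the cover by homogeneity. And the cover need not have a gradient. A bounded uniformly continuous map is Lipschitz up to a small additive error $\varepsilon$, and we remove the error by convolving with a Gaussian. After the extension the error at $|z|\approx\sqrt N$ is $\varepsilon\sqrt N$, and Lemma~\ref{lem:average} multiplies it by $c^{-1}\sqrt N$. The loss is thus of order $\varepsilon N$, to be compared with the main term $N$, and a small fixed $\varepsilon$ suffices.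

\begin{proposition}\label{prop:sphere}
Let $s_k\in\mathbb R^N$, $|s_k|\le1$, and let $w\colon S^{N-1}\to\ell_1(I)^+$ be a continuous cover of the Euclidean unit sphere such that $\|w(x)\|_1\le M$ and $\|w(x)-w(y)\|_1\le\varepsilon+K|x-y|$ for all $x,y\in S^{N-1}$. Then
\[
1\le\frac{\sqrt2\,cM+c^{-1}(M+2K)}{\sqrt N}+2c^{-1}\varepsilon .
\]
\end{proposition}

\begin{proof}
\emph{Homogeneous extension.} Put $W(z)=|z|\,w(z/|z|)$ for $z\ne0$ and $W(0)=0$. Then $W$ is continuous, $\|W(z)\|_1\le M|z|$, and $W$ is a cover of $\mathbb R^N$, since both sides of \eqref{eq:cover} are positively homogeneous in $z$. With $A=M+2K$ we claim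
\begin{equation}\label{eq:almost}
\|W(x)-W(y)\|_1\le A|x-y|+\varepsilon|y|\qquad(x,y\in\mathbb R^N).
\end{equation}
If $x=0$ or $y=0$, the left side is at most $M|x-y|$. Otherwise write $\hat x=x/|x|$, $\hat y=y/|y|$. Then $|y|\,|\hat x-\hat y|=\bigl|\,|y|\hat x-y\bigr|\le\bigl|\,|y|\hat x-x\bigr|+|x-y|=\bigl||y|-|x|\bigr|+|x-y|\le2|x-y|$. From $W(x)-W(y)=(|x|-|y|)w(\hat x)+|y|(w(\hat x)-w(\hat y))$ we get
\[
\|W(x)-W(y)\|_1\le M|x-y|+|y|\bigl(\varepsilon+K|\hat x-\hat y|\bigr)\le A|x-y|+\varepsilon|y| .
\]

\emph{Smoothing.} Put $\widetilde W_k(z)=\mathbb E\,W_k(z+H)$; continuity of $w$ is used here, to make $W_k$ measurable. By Tonelli's theorem, $\sum_k\widetilde W_k(z)=\mathbb E\|W(z+H)\|_1\le M\,\mathbb E|z+H|$. The map $\widetilde W$ is again a cover: since $\mathbb E\langle h,H\rangle=0$,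
\[
|\langle h,z\rangle|\le\mathbb E|\langle h,z+H\rangle|\le\mathbb E\sum_kW_k(z+H)|\langle h,s_k\rangle|=\sum_k\widetilde W_k(z)|\langle h,s_k\rangle| .
\]
We shall take $h=z$, so \eqref{eq:cover} is used at the point $z+H$ with a test vector different from that point. This is why the diagonal condition \eqref{eq:diag} is not enough for this argument.

\emph{The gradients.} Let $\varphi$ be the standard Gaussian density on $\mathbb R^N$, so that $\widetilde W_k(z)=\int W_k(y)\varphi(y-z)\,dy$. Since $W_k$ has linear growth we may differentiate under the integral, and $\nabla_z\varphi(y-z)=(y-z)\varphi(y-z)$. Thus $\widetilde W_k$ is $C^1$ and $\langle\nabla\widetilde W_k(z),v\rangle=\mathbb E\,W_k(z+H)\langle H,v\rangle$. Let $|v|=1$ and write $H=H'+\eta v$ with $\eta=\langle H,v\rangle$ independent of $H'$. Then $\mathbb E\,W_k(z+H')\eta=0$, and subtracting this turns the formula into one for increments of $W$, to which \eqref{eq:almost} applies: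
\begin{align*}
\sum_k|\langle\nabla\widetilde W_k(z),v\rangle|
&\le\mathbb E\bigl[\|W(z+H'+\eta v)-W(z+H')\|_1\,|\eta|\bigr]\\
&\le\mathbb E\bigl[A\eta^2+\varepsilon|z+H'|\,|\eta|\bigr]\le A+\varepsilon(|z|+\sqrt N).
\end{align*}
The last step uses independence, $\mathbb E|\eta|\le1$ and $\mathbb E|H'|\le\sqrt N$. In particular each $\nabla\widetilde W_k$ has at most linear growth, and by Lemma~\ref{lem:average}, $\sum_k|\nabla\widetilde W_k(z)|\le c^{-1}\sqrt N\,\bigl(A+\varepsilon(|z|+\sqrt N)\bigr)$.

\emph{The expectation.} Take $h=z=G$ in the cover inequality for $\widetilde W$ and apply Lemma~\ref{lem:cov} to each $\widetilde W_k$: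
\[
N\le c\,\mathbb E\sum_k\widetilde W_k(G)+\mathbb E\sum_k|\nabla\widetilde W_k(G)|\le cM\,\mathbb E|G+H|+c^{-1}\sqrt N\,(A+2\varepsilon\sqrt N).
\]
Since $\mathbb E|G+H|\le\sqrt{2N}$, division by $N$ finishes the proof.
\end{proof}

The bound $M$ takes over the role of the scaling step and cannot be omitted: for the standard basis, the constant map $w=(1,\dots,1)$ covers $S^{N-1}$ with $K=\varepsilon=0$ and $M=N$.

\begin{corollary}\label{cor:sphere}
Let $M,\delta>0$. There is $N_0$, depending only on $M$ and $\delta$, such that for $N\ge N_0$ and any vectors $s_k\in\mathbb R^N$ with $|s_k|\le1$ there is no continuous cover $w$ of $S^{N-1}$ with $\|w\|_1\le M$ and with $\|w(x)-w(y)\|_1\le\frac14$ whenever $|x-y|\le\delta$.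
\end{corollary}

\begin{proof}
For such $w$ and $|x-y|>\delta$ we have $\|w(x)-w(y)\|_1\le2M\le\frac{2M}\delta|x-y|$. So Proposition~\ref{prop:sphere} applies with $\varepsilon=\frac14$ and $K=2M/\delta$. As $N\to\infty$, its right side tends to $\frac12c^{-1}<0.63$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:uniform}]
Suppose such maps exist. The points $(z,0)$ with $|z|=1$ lie in $S_X$, so we obtain a uniformly continuous map $w\colon S_{\ell_2}\to\ell_1^+$, and Lemma~\ref{lem:cover}, which concerns a single vector, holds at each $z$. Choose $\delta>0$ such that $|x-y|\le\delta$ implies $\|w(x)-w(y)\|_1\le\frac14$. The map $w$ is bounded. Indeed, fix $x_0\in S_{\ell_2}$. Any $x\in S_{\ell_2}$ is joined to $x_0$ by an arc of a great circle of length at most $\pi$. Cut it into $n=\lceil\pi/\delta\rceil$ arcs of length at most $\delta$; since chords are shorter than arcs, $\|w(x)\|_1\le M:=\|w(x_0)\|_1+n/4$. By \eqref{eq:project}, the restriction of $w$ to the unit sphere of $E_N$ is a cover with respect to the vectors $P_Ns_k$. The numbers $M$ and $\delta$ do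 not depend on $N$, so Corollary~\ref{cor:sphere} is contradicted for large $N$.
\end{proof}

\section{Finite dimensions and a reflexive example}\label{sec:finite}

For an ordered space $(X,C)$ let $\Lambda(X,C)$ be the infimum of all $L$ for which $X$ has a decomposition with both maps $(\cdot)^\pm$ $L$-Lipschitz. For each $N$ choose a finite $\frac12$-net $s_1,\dots,s_m$ in the unit ball of $\ell_2^N$, where $m=m(N)$, and let $X_N=\ell_2^N\oplus_1\ell_1^m$, $Q_N$ and $C_N$ be the objects of Section~\ref{sec:cone} for $Z=\ell_2^N$.

\begin{theorem}\label{thm:finite}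
\begin{enumerate}
\item[(a)] For all $N$ we have $\sqrt N/\kappa\le\Lambda(X_N,C_N)\le6\sqrt N$, although $6$ is a generation constant of $(X_N,C_N)$.
\item[(b)] If $\dim X=d<\infty$ and $\alpha$ is a generation constant of $(X,C)$, then $\Lambda(X,C)\le\alpha\sqrt d$.
\item[(c)] There is a reflexive Banach space $Y$ with a closed, normal, generating cone $D$ that admits no Lipschitz decomposition, and even none with $(\cdot)^+$ uniformly continuous on $S_Y$.
\end{enumerate}
\end{theorem}

Part (a) determines the order of $\Lambda(X_N,C_N)$ in terms of $N$. It does not match (b) in terms of the dimension $N+m$ of $X_N$: the $m$ balls of radius $\frac12$ cover the unit ball, so comparing volumes gives $m\ge2^N$.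

The proof of (b) imitates the coordinatewise decomposition of $\mathbb R^d$. An arbitrary norm has no preferred coordinates, and their place is taken by John's theorem (F.~John, 1948), which we recall. Let $X$ be a normed space of dimension $d$, and let $\langle\cdot,\cdot\rangle$ and $|\cdot|$ be the inner product and norm whose unit ball is the ellipsoid of minimal volume containing $B_X$. Then $|x|\le\|x\|$, and there are finitely many vectors $u_i$ with $|u_i|=\|u_i\|=1$ and numbers $\lambda_i>0$ such that
\begin{equation}\label{eq:john}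
x=\sum_i\lambda_i\langle u_i,x\rangle u_i\qquad(x\in X).
\end{equation}
Taking traces gives $\sum_i\lambda_i=d$, and taking the inner product with $x$ gives $\sum_i\lambda_i\langle u_i,x\rangle^2=|x|^2$.

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
(a) The generation constant is in Proposition~\ref{prop:cone}. If $X_N$ has a decomposition with $(\cdot)^+$ $L$-Lipschitz, then $w$ is an $L$-Lipschitz cover of $\mathbb R^N$ by Lemma~\ref{lem:cover}, and $\sqrt N\le\kappa L$ by Proposition~\ref{prop:key}. For the upper bound let $f_1,\dots,f_N$ be the standard basis of $\ell_2^N$. By Lemma~\ref{lem:onto} choose $\beta_i$ with $Q_N\beta_i=f_i$ and $\|\beta_i\|_1\le2$, and put $Rz=\sum_iz_i\beta_i$. Then $R$ is linear, $Q_NR=\mathrm{id}$, and $\|Rz\|_1\le2\sum_i|z_i|\le2\sqrt N|z|$. Lemma~\ref{lem:inverse} with $\rho=R$ gives a decomposition with both maps $6\sqrt N$-Lipschitz.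

(b) Write $u_i=a_i-b_i$ with $a_i,b_i\in C$ and $\|a_i\|+\|b_i\|\le\alpha$, and put
\[
x^+=\sum_i\lambda_i\bigl(\langle u_i,x\rangle^+a_i+\langle u_i,x\rangle^-b_i\bigr),\qquad x^-=\sum_i\lambda_i\bigl(\langle u_i,x\rangle^+b_i+\langle u_i,x\rangle^-a_i\bigr).
\]
Both lie in $C$. Since $t^+(a_i-b_i)+t^-(b_i-a_i)=tu_i$, formula \eqref{eq:john} gives $x^+-x^-=x$. The map $t\mapsto t^+a+t^-b$ is continuous, and linear on each half-line with slopes $a$ and $-b$, so it is $\max(\|a\|,\|b\|)$-Lipschitz. By the Cauchy--Schwarz inequality,
\begin{align*}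
\|x^\pm-y^\pm\|&\le\alpha\sum_i\lambda_i|\langle u_i,x-y\rangle|\le\alpha\Bigl(\sum_i\lambda_i\Bigr)^{1/2}\Bigl(\sum_i\lambda_i\langle u_i,x-y\rangle^2\Bigr)^{1/2}\\
&=\alpha\sqrt d\,|x-y|\le\alpha\sqrt d\,\|x-y\| .
\end{align*}

(c) Let $Y$ be the $\ell_2$-sum of the spaces $X_N$, that is, the space of sequences $(x_N)_{N\ge1}$ with $x_N\in X_N$ and $\|(x_N)\|=(\sum_N\|x_N\|^2)^{1/2}<\infty$. An $\ell_2$-sum of finite-dimensional spaces is reflexive. Let $D=\{(x_N)\in Y:x_N\in C_N\text{ for all }N\}$. The cone axioms and closedness pass from the $C_N$ to $D$ coordinatewise. The constants in Proposition~\ref{prop:cone} do not depend on $N$, and this gives the other two properties. If $x_N=a_N-b_N$ with $a_N,b_N\in C_N$ and $\|a_N\|+\|b_N\|\le6\|x_N\|$, then $(a_N)$ and $(b_N)$ belong to $Y$, hence to $D$, so $D$ is generating. If $0\le x\le y$ in $Y$, then $\|x_N\|\le2\|y_N\|$ for all $N$, so $\|x\|\le2\|y\|$.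

A Lipschitz decomposition of $Y$ is uniformly continuous on $S_Y$, so it suffices to exclude a decomposition of $S_Y$ with $(\cdot)^+$ uniformly continuous. Suppose there is one, and choose $\delta>0$ such that $\|x-y\|\le\delta$ implies $\|x^+-y^+\|\le\frac14$ on $S_Y$. Regard $X_N$ as a subspace of $Y$. The coordinate projection $\pi_N\colon Y\to X_N$ has norm one, maps $D$ into $C_N$, and fixes $X_N$. So $x\mapsto\pi_N(x^\pm)$ is a decomposition of $S_{X_N}$, and Lemma~\ref{lem:cover} gives a continuous cover $w_N$ of $S^{N-1}$ with $\|w_N(x)-w_N(y)\|_1\le\frac14$ for $|x-y|\le\delta$. To apply Corollary~\ref{cor:sphere} we need a bound for $w_N$ that is independent of $N$, and for this the spheres of the different summands have to be connected to one base point. Fix a unit vector $b\in\ell_2^1\subseteq X_1$, and let $z\in\ell_2^N\subseteq X_N$ be a unit vector, $N\ge2$. Since $b$ and $z$ lie in different summands of an $\ell_2$-sum, they span a Euclidean plane in which they are orthonormal. The arc $\theta\mapsto b\cos\theta+z\sin\theta$, $0\le\theta\le\pi/2$, therefore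 lies in $S_Y$ and has length $\pi/2$. Cutting it into $n=\lceil\pi/(2\delta)\rceil$ pieces of length at most $\delta$ gives $\|w_N(z)\|_1\le\|z^+\|\le\|b^+\|+n/4$. This contradicts Corollary~\ref{cor:sphere} for large $N$.
\end{proof}

\section{Other spaces in place of $\ell_2$}\label{sec:other}

The proof of Theorem~\ref{thm:main} used $\ell_2$ only through the inclusions $E_N\to\ell_2$ and the projections $P_N$. A Banach space $Z$ is said to contain \emph{uniformly complemented copies of $\ell_2^N$} if there is a constant $A$ such that for every $N$ there are operators $J\colon\ell_2^N\to Z$ and $P\colon Z\to\ell_2^N$ with $PJ=\mathrm{id}$ and $\|J\|\,\|P\|\le A$. (If $T$ is an isomorphism of $\ell_2^N$ onto a subspace of $Z$ and $\pi$ is a projection onto that subspace, take $J=T$ and $P=T^{-1}\pi$.) The space $Z$ has \emph{nontrivial type} if there are $p>1$ and $\tau<\infty$ with $\mathbb E\|\sum_i\varepsilon_iz_i\|\le\tau(\sum_i\|z_i\|^p)^{1/p}$ for all finite families $(z_i)$ in $Z$, where the $\varepsilon_i$ are independent random signs.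

\begin{theorem}\label{thm:other}
Let $Z$ be a separable Banach space, let $(s_k)_{k\ge1}$ be dense in $B_Z$, and let $Q$, $X_Z=Z\oplus_1\ell_1$ and $C_Z$ be as in Section~\ref{sec:cone}. Then $C_Z$ is a closed generating cone with a bounded base.
\begin{enumerate}
\item[(a)] If $X_Z$ has a decomposition with $(\cdot)^+$ $L$-Lipschitz, then for all $N$ and all operators $J\colon\ell_2^N\to Z$, $P\colon Z\to\ell_2^N$ with $PJ=\mathrm{id}$,
\[
\sqrt N\le\kappa\,L\,\|J\|\,\|P\| .
\]
\item[(b)] If $Z$ contains uniformly complemented copies of $\ell_2^N$, $N\in\mathbb N$, then $X_Z$ has no Lipschitz decomposition. This applies to every infinite-dimensional $Z$ of nontrivial type.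
\item[(c)] If $Z$ is finite-dimensional or isomorphic to $\ell_1$, then $X_Z$ has a Lipschitz decomposition.
\end{enumerate}
\end{theorem}

\begin{proof}
The properties of $C_Z$ are in Proposition~\ref{prop:cone}.

(a) Let $w\colon Z\to\ell_1^+$ be the $L$-Lipschitz map of Section~\ref{sec:cone}. For $x,h\in\ell_2^N$ apply \eqref{eq:dualcover} with $z=Jx$ and $z^*=\langle h,P\,\cdot\rangle$. Since $PJx=x$,
\[
|\langle h,x\rangle|\le\sum_kw_k(Jx)\,|\langle h,Ps_k\rangle|=\sum_k\|P\|\,w_k(Jx)\,\bigl|\langle h,Ps_k/\|P\|\rangle\bigr| ,
\]
where $P\ne0$ because $PJ=\mathrm{id}$. The vectors $Ps_k/\|P\|$ have length at most one, and $x\mapsto\|P\|\,w(Jx)$ is $L\|J\|\,\|P\|$-Lipschitz. Proposition~\ref{prop:key} gives the inequality.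

(b) By (a), a Lipschitz decomposition would give $\sqrt N\le\kappa LA$ for all $N$. That every infinite-dimensional space of nontrivial type contains uniformly complemented copies of $\ell_2^N$ follows from results of Figiel--Tomczak-Jaegermann and Pisier, which we quote without proof and use only here.

(c) By Lemma~\ref{lem:inverse} it suffices to find a bounded linear right inverse of $Q$. In both cases there is an isomorphism $T\colon\ell_1(I')\to Z$, with $I'$ finite or $I'=\mathbb N$. By Lemma~\ref{lem:onto} choose $\beta_i\in\ell_1$ with $Q\beta_i=Te_i$ and $\|\beta_i\|_1\le2\|T\|$ for $i\in I'$. Then $R_0\xi=\sum_i\xi_i\beta_i$ defines an operator $R_0\colon\ell_1(I')\to\ell_1$ with $\|R_0\|\le2\|T\|$ and $QR_0=T$, and $R=R_0T^{-1}$ satisfies $QR=\mathrm{id}$.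
\end{proof}

\begin{thebibliography}{9}

\bibitem{dJM}
de Jeu and Messerschmidt,
\emph{A strong open mapping theorem for surjections from cones onto Banach spaces},
Adv. Math. 259 (2014).

\bibitem{problem}
\emph{On the Lipschitz decomposition problem in ordered Banach spaces and its connections to other branches of mathematics},
\texttt{https://repository.up.ac.za/\allowbreak bitstream/\allowbreak handle/\allowbreak 2263/\allowbreak 73737/\allowbreak Messerschmidt\_On\_2019.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}

\end{thebibliography}
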